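# The cycle index of a primitive permutation group is irreducible

## 1. Transitive groups, and the example $C_3\times C_3$

Let $G$ be a permutation group on a set of $n\ge 1$ elements. For $g\in G$ let $c_i(g)$ be the number of cycles of length $i$ of $g$. The cycle index of $G$ is the polynomial
$$Z(G;s_1,\dots,s_n)=\frac1{|G|}\sum_{g\in G}\ \prod_{i=1}^n s_i^{c_i(g)} .$$
For instance $6\,Z(\mathrm{Sym}(3))=s_1^3+3s_1s_2+2s_3$. The factor $1/|G|$ plays no role in what follows, and we work with the integer polynomial $|G|Z(G)$. We ask when it factors. For $R=\mathbb Z$ or a field of characteristic $0$, "irreducible over $R$" means: $|G|Z(G)$ is not a product of two non-constant polynomials with coefficients in $R$. Irreducibility over $\mathbb C$ implies irreducibility over $\mathbb Q$, which implies irreducibility over $\mathbb Z$ in this sense.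

There is one obvious source of factorizations. If $G=G_1\times G_2$ acts on the disjoint union of the set on which $G_1$ acts and the set on which $G_2$ acts, then $c_i(g_1,g_2)=c_i(g_1)+c_i(g_2)$, and so $Z(G)=Z(G_1)Z(G_2)$. Such a $G$ is intransitive. So a first guess is: the polynomial splits only if the group splits its set, that is, *a transitive group has an irreducible cycle index*. We test it.

Suppose $G$ contains an $n$-cycle. The only monomial that involves $s_n$ is $s_n$ itself, so $|G|Z(G)=Ns_n+R$ with $N>0$ an integer and $R$ free of $s_n$. This has degree one in $s_n$ with a constant coefficient. In a product of two factors, one has degree $0$ in $s_n$ and divides $N$, hence is constant. So $Z(G)$ is irreducible, even over $\mathbb C$. This covers all transitive groups of prime degree (by Cauchy's theorem they contain a $p$-cycle).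

In degree $4$, the transitive groups without a $4$-cycle are the regular Klein group $V_4$ and $\mathrm{Alt}(4)$. First,
$$4Z(V_4)=s_1^4+3s_2^2 .$$
A factorization over $\mathbb Q$ would make $-s_1^4/3$ a square in $\mathbb Q(s_1)$, which it is not. So this is irreducible over $\mathbb Q$. Over $\mathbb C$, however, it is $(s_1^2+\sqrt{-3}\,s_2)(s_1^2-\sqrt{-3}\,s_2)$. Secondly,
$$12Z(\mathrm{Alt}(4))=s_1^4+3s_2^2+8s_1s_3$$
is linear in $s_3$ with coprime coefficients $8s_1$ and $s_1^4+3s_2^2$, hence irreducible over $\mathbb C$.

The guess fails in degree $9$. Let $C_3\times C_3$ act on itself by translations. The identity contributes $s_1^9$, and each of the $8$ other elements consists of three $3$-cycles. So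
$$9\,Z(C_3\times C_3)=s_1^9+8s_3^3=(s_1^3+2s_3)(s_1^6-2s_1^3s_3+4s_3^2).$$
The group is transitive and its cycle index is reducible over $\mathbb Z$. But it leaves a partition invariant: the cosets of a subgroup of order $3$ are permuted among themselves. The next guess is to forbid this.

## 2. Primitive groups, affine groups, and the two theorems

**Definition (primitive).** A permutation group is *primitive* if it is transitive and the only partitions of the set that it leaves invariant are the two trivial ones (all blocks singletons; one block).

The following is stated as a conjecture in "Reducibility of the cycle index" (https://github.com/cameroncounts/web): the cycle index of a primitive finite permutation group is irreducible over $\mathbb Z$. We shall prove it, and more.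

**Definition (affine type).** $G$ is of *affine type* if $G=V\rtimes H$, where $V=\mathbb F_p^d$ acts on itself by translations and $H\le GL_d(p)$ acts linearly. Here $n=p^d$. For example $\mathrm{Sym}(4)=\mathbb F_2^2\rtimes GL_2(2)$.

**Theorem A.** If $G$ is primitive, then $Z(G)$ is irreducible over $\mathbb Q$, hence over $\mathbb Z$. If $G$ is not of affine type, $Z(G)$ is irreducible over $\mathbb C$.

**Theorem B.** If $G$ is primitive, then $Z(G)$ is irreducible over $\mathbb C$.

For $n=1$ we have $Z=s_1$, so from now on $n\ge2$.

Two facts about affine groups will be used.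

*Such a $G=V\rtimes H$ is primitive if and only if $V$ is an irreducible $H$-module.* The cosets of an $H$-submodule form an invariant partition. Conversely, let $B$ be the block containing $0$ of an invariant partition. For $b\in B$ the translation by $b$ maps $0$ to $b\in B$, so $B+b=B$. Hence $B$ is a subgroup of $V$. It is $H$-invariant because $H$ fixes $0$.

*A solvable primitive group is affine.* Let $V$ be a minimal normal subgroup; it is elementary abelian. Its orbits form an invariant partition and $V\ne1$, so $V$ is transitive. In an abelian transitive group all point stabilizers are equal, hence trivial, so $V$ is regular. Fix a point $0$ and let $G_0$ be its stabilizer. Then $G=VG_0$ and $V\cap G_0=1$. Identify $v\in V$ with the point $v(0)$. Then $h\in G_0$ maps $v(0)$ to $hv(0)=(hvh^{-1})(0)$, so $G_0$ acts by conjugation, which is linear over $\mathbb F_p$. If $c$ centralizes $V$, multiply it by an element of $V$ so that it fixes $0$. Since it commutes with the transitive group $V$, it then fixes every point. So $C_G(V)=V$ and $G_0$ acts faithfully.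

**Degree 9.** Let $V=\mathbb F_3^2$ and let $H=\langle h\rangle$ be cyclic of order $4$, with $h$ of characteristic polynomial $X^2+1$. This polynomial is irreducible over $\mathbb F_3$, so $G=V\rtimes H$ is primitive. For $k=h,h^2,h^3$ the map $1-k$ is invertible, so each of the $9$ elements with linear part $k$ is conjugate to $k$ by a translation. As $h^2=-1$ fixes only $0$,
$$36\,Z(G)=s_1^9+8s_3^3+9s_1s_2^4+18s_1s_4^2 .$$
The dangerous part $s_1^9+8s_3^3$ is still there. But as a polynomial in $s_3$ this is $8s_3^3+s_1(s_1^8+9s_2^4+18s_4^2)$, to which Eisenstein's criterion applies at the prime $s_1$. It is irreducible over $\mathbb C$, thanks to elements with exactly one fixed point.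

We recall the criterion. Let $R$ be a unique factorization domain and $\pi$ a prime of $R$. If $\pi$ does not divide the leading coefficient of $F\in R[X]$, divides all other coefficients, and $\pi^2$ does not divide the constant coefficient, then $F$ is irreducible over the fraction field of $R$. If moreover the coefficients have no common non-unit factor, $F$ is irreducible in $R[X]$ by Gauss.

**Degree 27.** Let $D$ be the group of the four diagonal matrices over $\mathbb F_3$ with entries $\pm1$ and determinant $1$, let $c$ be the cyclic permutation matrix of size $3$, and $H=D\langle c\rangle$, of order $12$. $D$ acts on the three coordinate axes by three different characters, so a submodule is a sum of axes, and $c$ permutes the axes transitively. Hence $H$ is irreducible and $G=\mathbb F_3^3\rtimes H$ is primitive of order $324$. We list its elements by linear part.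

Linear part $1$ gives the identity and $26$ translations, $s_3^9$ each. Take the linear part $\mathrm{diag}(1,-1,-1)$; the element is $(x_1,x_2,x_3)\mapsto(x_1+u_1,-x_2+u_2,-x_3+u_3)$. If $u_1=0$ it is an involution fixing a line pointwise, $s_1^3s_2^{12}$. If $u_1\ne0$, its square is a non-zero translation, and its cube fixes exactly the points of a line. So the line is one $3$-cycle and all other cycles have length $6$: $s_3s_6^4$. With three such linear parts we get $27$ elements of the first kind and $54$ of the second. The remaining $8$ linear parts have order $3$ and are conjugate under $D$ to $c$ or $c^{-1}$ (no non-trivial element of $D$ commutes with $c$, so $c$ has $4$ conjugates under $D$). The map $x\mapsto cx+u$ has a fixed point iff $u\in\mathrm{im}(1-c)$, the $9$ vectors of coordinate sum $0$. It is then conjugate to $c$, with monomial $s_1^3s_3^8$. Otherwise its cube is translation by $(1+c+c^2)u\neq0$, and the monomial is $s_9^3$. The same counts hold for $c^{-1}$. Altogether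
$$324\,Z(G)=s_1^{27}+26s_3^9+144s_9^3+72s_1^3s_3^8+27s_1^3s_2^{12}+54s_3s_6^4. \tag{1}$$
This is not of degree one in any variable, and $s_1$ only occurs to the power $3$ or higher. Neither trick used so far applies as it stands. We return to this group in Sections 4 and 7.

## 3. Product actions, parts of an element, and the theorems quoted

**Definition (product action).** Let $\mathrm{Sym}(m)$ act on a set $\Delta$. Then $\mathrm{Sym}(m)\wr\mathrm{Sym}(t)$ acts on $\Delta^t$: the base group $\mathrm{Sym}(m)^t$ acts coordinatewise and $\mathrm{Sym}(t)$ permutes the coordinates. For $t=2$ the element $(x_1,x_2)$ of the base group sends $(\delta_1,\delta_2)$ to $(x_1\delta_1,x_2\delta_2)$, and the other elements are the base elements followed by the swap of the two coordinates.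

**Parts.** For a prime $r$, every $g$ of finite order is uniquely $g=g_rg_{r'}$ with $g_r,g_{r'}$ powers of $g$, $g_r$ of $r$-power order and $g_{r'}$ of order prime to $r$. Then $\langle g\rangle=\langle g_r\rangle\times\langle g_{r'}\rangle$. The stabilizer of a point in this cyclic group is the product of its stabilizers in the two factors. Taking indices: *the length of the cycle of $g$ through a point is the product of the lengths of the cycles of $g_r$ and $g_{r'}$ through it, and these two lengths are coprime.* We call this the *product rule*.

The following published results are quoted.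

* **(Bu)** Burnside: a group whose order has at most two prime divisors is solvable.
* **(FKS)** Fein–Kantor–Schacher, *Relative Brauer groups II*, J. reine angew. Math. 328 (1981): a transitive group of degree $\ge2$ contains a fixed-point-free element of prime power order.
* **(GS)** Guest–Spiga, *Finite primitive groups and regular orbits of group elements*, Trans. AMS 369 (2017), completing Giudici–Praeger–Spiga, J. Algebra 421 (2015): if $G$ is primitive on $\Omega$, then either every $g\in G$ has a cycle of length equal to its order, or there are $k,t\ge1$, $m\ge5$ such that $\Omega=\Delta^t$, where $\Delta$ is the set of $k$-subsets of $\{1,\dots,m\}$, and $\mathrm{Alt}(m)^t\trianglelefteq G\le\mathrm{Sym}(m)\wr\mathrm{Sym}(t)$ in product action.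
* **(VC)** Vahlen–Capelli: for a field $L$ of characteristic $0$, $a\in L^*$ and $\kappa\ge1$, the polynomial $X^\kappa-a$ is irreducible over $L$ if and only if $a\notin L^\ell$ for all primes $\ell\mid\kappa$ and, if $4\mid\kappa$, $a\notin-4L^4$.

An example for (GS): $(1\,2)(3\,4\,5)\in\mathrm{Sym}(5)$ has order $6$ and no $6$-cycle on $5$ points; here $k=t=1$, $m=5$. An example for the last clause of (VC): $X^4+4=(X^2+2X+2)(X^2-2X+2)$, although $-4$ is not a square in $\mathbb Q$. (FKS) and (GS) depend on the classification of finite simple groups; they will be used only for non-affine $G$.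

## 4. Collapsing the variables to a top form

There are too many variables. We merge them while keeping nonnegative coefficients, so that nothing cancels, and then look only at an extreme part of the result.

Choose pairwise disjoint subsets of $\{2,\dots,n\}$, called class $1,\dots,$ class $\ell$; not every length need lie in a class. Substitute $s_1=s$, $s_i=x_j^{\,i}$ if $i$ lies in class $j$, and $s_i=0$ if $i\ge2$ lies in no class. Then $|G|Z(G)$ becomes
$$\widehat Z=\sum_g s^{a_0(g)}\prod_j x_j^{a_j(g)}, \tag{2}$$
the sum running over those $g$ whose cycle lengths are all $1$ or in a class. Here $a_0(g)$ is the number of fixed points and $a_j(g)$ the number of points in cycles with length in class $j$. Give $s$ weight $0$ and each $x_j$ a real weight $w_j$, and let the *top form* $T$ be the sum of the terms of $\widehat Z$ of maximal weight.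

**Lemma 1.** Let $K$ be a field of characteristic $0$. If $T$ is irreducible over $K$, then so is $Z(G)$.

*Proof.* Suppose $|G|Z(G)=PQ$ with $P,Q$ non-constant over $K$. Give $s_i$ degree $i$. Every monomial $\prod s_i^{c_i(g)}$ has degree $n$, so $|G|Z(G)$ is homogeneous of degree $n$. Hence $P$ and $Q$ are homogeneous, of degrees $\mu$ and $n-\mu$, both at least $1$. Only the identity contributes $s_1^n$, so its coefficient in $|G|Z(G)$ is $1$. It is the product of the coefficient of $s_1^\mu$ in $P$ and that of $s_1^{n-\mu}$ in $Q$; so both are non-zero.

The substitution turns $P,Q$ into $\widehat P,\widehat Q$, homogeneous of ordinary degrees $\mu,n-\mu$. The only monomial of degree $\mu$ that is mapped to $s^\mu$ is $s_1^\mu$, so the coefficient of $s^\mu$ in $\widehat P$ is non-zero and $\widehat P\ne0$. Likewise $\widehat Q\ne0$. The part of maximal weight of a product is the product of the parts of maximal weight. So $T$ is the product of the top parts of $\widehat P$ and $\widehat Q$. These are non-zero and homogeneous of positive degrees $\mu$, $n-\mu$, hence non-constant. This contradicts the irreducibility of $T$. $\square$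

**What to collapse to.** The natural attempt is to keep only prime power lengths: choose primes $r_j$ dividing $|G|$ and let class $j$ consist of the powers $r_j^a$, $a\ge1$. One prime is not enough: in the degree $9$ example the prime $3$ alone gives $s^9+8x_1^9$, with top form $8x_1^9$. Keeping all of $s^9+8x_1^9$ does not help either, for it is divisible by $s^3+2x_1^3$.

With two primes, and suitable weights, one can hope for a top form $ax_1^n+bs^fx_2^{n-f}$. If $\gcd(n,f)=u>1$, this equals $aX^u+bY^u$ with $X=x_1^{n/u}$, $Y=s^{f/u}x_2^{(n-f)/u}$, which is a product of $u$ linear forms in $X,Y$ over $\mathbb C$. This does happen. The order $324$ of the degree $27$ group has only the prime divisors $2$ and $3$. The two classes $\{3,9,27\}$ and $\{2,4,8,16\}$ with weights $\frac1{27},\frac1{24}$ give, from (1), the top form $170x_1^{27}+27s^3x_2^{24}$, a sum of two cubes over $\mathbb C$.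

With three primes we are always safe.

**Lemma 2.** Let $abc\ne0$ and $0\le f,h<n$. Then $T=ax_1^n+bs^fx_2^{n-f}+cs^hx_3^{n-h}$ is irreducible over $\mathbb C$.

*Proof.* By symmetry let $f\le h$. Write $T=ax_1^n+s^fB$ with $B=bx_2^{n-f}+cs^{h-f}x_3^{n-h}$. First, $B$ is squarefree. If $\pi$ is irreducible and $\pi^2\mid B$, then $\pi$ divides $\partial B/\partial x_2=b(n-f)x_2^{n-f-1}\ne0$, so $\pi$ is $x_2$ up to a constant. But $x_2\nmid B$, because of the second term. Also $B$ is non-constant, and $s\nmid B$ because of the first term. So an irreducible factor $\pi$ of $B$ divides $s^fB$ exactly once. Eisenstein's criterion at $\pi$ applies to $T\in\mathbb C[s,x_2,x_3][x_1]$; the leading coefficient $a$ is a unit. $\square$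

**Lemma 3.** If $n\ge2$, $0\ne c\in K$ and $0\ne A\in K[x_1,x_3]$, then $A+c\,s\,x_2^{n-1}$ is irreducible over $K$.

*Proof.* It is linear in $s$. In a product of two factors one has degree $0$ in $s$ and divides both coefficients $A$ and $cx_2^{n-1}$. These are coprime, as $x_2\nmid A$. So that factor is constant. $\square$

**What can go wrong with three primes.** First, $|G|$ may have only two prime divisors. Secondly, an element of mixed order may have all its cycle lengths prime powers and spoil the top form. In $\mathrm{Sym}(5)$ take the classes $\{5\},\{2,4\},\{3\}$ with weights $\frac15,\frac14,\frac13$, chosen so that $x_1^5$, $sx_2^4$ and $s^2x_3^3$ get weight $1$. The $20$ conjugates of $(1\,2)(3\,4\,5)$ contribute $20\,x_2^2x_3^3$, of weight $\frac24+\frac33=\frac32$. So $T=20x_2^2x_3^3$, which is useless. By (Bu) the first problem occurs only for solvable, hence affine, groups. By (GS) the second is confined to affine groups and product actions, for elements in the first alternative of (GS) cannot behave like this. We treat the non-affine groups first.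

## 5. Disjoint supports in product actions

An element all of whose cycles have prime power length, but whose order is not a prime power, splits into two parts with disjoint supports. The next lemma says how this can happen in a product action. Write $\operatorname{supp}g$ for the set of points moved by $g$.

**Lemma 4.** Let $m\ge5$, $1\le k<m/2$, and let $\Delta$ be the set of $k$-subsets of $\{1,\dots,m\}$. Let $x,y\in\mathrm{Sym}(m)\wr\mathrm{Sym}(t)$ be non-trivial with disjoint supports on $\Delta^t$. Then $k=1$, and there is one coordinate $i$ such that $x,y$ lie in the base group, have all coordinates other than the $i$-th trivial, and $x_i,y_i$ have disjoint supports on $\{1,\dots,m\}$.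

*Proof.* Put $\delta=|\Delta|\ge m\ge5$ and $n=\delta^t$.

**Step 1: both elements lie in the base group.** This is shown by counting moved points. An element outside the base group moves some coordinate $i$ to a coordinate $i'\ne i$, so for a fixed point the $i$-th entry determines the $i'$-th. It therefore has at most $n/\delta$ fixed points and moves at least $n-n/\delta\ge4n/\delta$ points. $\mathrm{Sym}(m)$ acts faithfully on $\Delta$: if $x(a)=b\neq a$, a $k$-set containing $a$ but not $b$ is moved by $x$. So a non-trivial base element has a coordinate that moves at least $2$ elements of $\Delta$, and it moves at least $2n/\delta$ points. If one of $x,y$ were outside the base group, the support of the other would lie in its set of fixed points, of size at most $n/\delta$. This contradicts both bounds.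

**Step 2: one common coordinate.** We show that $x$ and $y$ live in the same single coordinate. If $x_j\ne1$ and $y_i\ne1$ with $i\ne j$, then a point whose $j$-th entry is moved by $x_j$ and whose $i$-th entry is moved by $y_i$ is moved by both $x$ and $y$, a contradiction. As $x,y\ne1$, there is a single coordinate $i$ outside which both are trivial. Then $x_i,y_i$ have disjoint supports on $\Delta$. For $k=1$ this is the assertion.

**Step 3: $k\ge2$ is impossible.** We produce a $k$-set moved by both. Suppose $k\ge2$. We choose points $a,b$ with
$$x_i(a)\ne a,\qquad y_i(b)\ne b,\qquad \{a,b\}\cap\{x_i(a),y_i(b)\}=\emptyset .$$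
If the supports of $x_i,y_i$ on $\{1,\dots,m\}$ have a common point $c$, take $a=b=c$. Otherwise take any $a\in\operatorname{supp}x_i$ and $b\in\operatorname{supp}y_i$; then $x_i(a)\in\operatorname{supp}x_i$ differs from $b$, and $y_i(b)\in\operatorname{supp}y_i$ differs from $a$. Since $2\le k\le m-2$, there is a $k$-set $A\supseteq\{a,b\}$ avoiding $x_i(a)$ and $y_i(b)$. Then $x_i(A)$ contains $x_i(a)\notin A$ and $y_i(A)$ contains $y_i(b)\notin A$. So $A$ is moved by both, a contradiction. $\square$

## 6. Non-affine primitive groups

Let $G$ be primitive and not affine. Then $G$ is not solvable, so by (Bu) its order has at least three prime divisors. By (GS) one of the following holds: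

1. every element of $G$ has a cycle of length equal to its order;
2. $\mathrm{Alt}(m)^t\trianglelefteq G\le\mathrm{Sym}(m)\wr\mathrm{Sym}(t)$ on $\Delta^t$, $m\ge5$.

**Step 1: in case 2 we may assume $k<m/2$.** This makes Lemma 4 available. Replacing $k$-sets by their complements, we may take $k\le m/2$. If $k=m/2$, call two points of $\Delta^t$ equivalent if in each coordinate their entries are equal or complementary. This is a $G$-invariant partition with blocks of size $2^t$, and $1<2^t<\binom m{m/2}^t$ because $m\ge6$. This contradicts primitivity.

**Step 2: case 1, and case 2 with $k\ge2$.** The aim is a top form as in Lemma 2. By (FKS) there are a prime $r_1$ and a fixed-point-free element of $r_1$-power order. Let $r_2,r_3$ be two further prime divisors of $|G|$. Class $j$ consists of the lengths $r_j^a\le n$, $a\ge1$, for $j=1,2,3$.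

We claim: *if all cycle lengths of $g$ are $1$ or powers of $r_1,r_2,r_3$, then $g=1$ or $g$ has prime power order.* In case 1 the order of $g$ is one of its cycle lengths. In case 2 with $k\ge2$, suppose at least two primes divide the order of $g$, and let $r$ be one of them. Then $g_r\ne1\ne g_{r'}$. Every cycle of $g$ has length $1$ or a prime power, so by the product rule one of $g_r,g_{r'}$ fixes all points of it. Hence $g_r$ and $g_{r'}$ have disjoint supports, contradicting Lemma 4. The claim is proved.

So (2) becomes
$$\widehat Z=s^n+\sum_{j=1}^3\ \sum_{h<n}A_{j,h}\,s^hx_j^{n-h}, \tag{3}$$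
where $A_{j,h}$ is the number of elements of $r_j$-power order with exactly $h$ fixed points. Let $f_j=\min\{h<n:A_{j,h}>0\}$; it exists by Cauchy's theorem, and $f_1=0$. Take $w(x_j)=1/(n-f_j)$. The term $s^hx_j^{n-h}$ has weight $(n-h)/(n-f_j)\le1$, with equality iff $h=f_j$, and $s^n$ has weight $0$. Hence
$$T=A_{1,0}\,x_1^n+A_{2,f_2}\,s^{f_2}x_2^{n-f_2}+A_{3,f_3}\,s^{f_3}x_3^{n-f_3}. \tag{4}$$
By Lemma 2, $T$ is irreducible over $\mathbb C$; by Lemma 1, so is $Z(G)$.

**Step 3: case 2 with $k=1$.** Here mixed elements exist, and we replace primes by two coprime lengths that do not fit together into $m$ points. Now $n=m^t$ and $\Delta=\{1,\dots,m\}$. Choose $c,h\in\mathrm{Alt}(m)$ as follows.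

* If $m$ is odd: $c$ is an $m$-cycle and $N_1=m$; $h$ has cycle lengths $1,N_2,N_2$ with $N_2=(m-1)/2\ge2$.
* If $m$ is even: $c$ has cycle lengths $N_1,N_1$ with $N_1=m/2\ge3$; $h$ is an $(m-1)$-cycle with one fixed point and $N_2=m-1$.

These permutations are even: each is a single cycle of odd length or has two non-trivial cycles of equal length. In both cases
$$\gcd(N_1,N_2)=1,\quad N_1,N_2\ge2,\quad N_1+N_2>m,\quad m\equiv1\pmod{N_2}.$$
Let class $j$ be $\{N_j\}$, $j=1,2$.

We claim: *no $g\in G$ has all cycle lengths in $\{1,N_1,N_2\}$ with both $N_1$ and $N_2$ occurring.* Suppose $g$ does. Since $N_1,N_2$ are coprime, $x=g^{N_2}$ moves exactly the points in $N_1$-cycles of $g$, in cycles of length $N_1$, and $y=g^{N_1}$ moves exactly those in $N_2$-cycles, in cycles of length $N_2$. So $x,y$ are non-trivial with disjoint supports. By Lemma 4 they live in one coordinate $i$, and $x_i,y_i$ have disjoint supports on $\{1,\dots,m\}$. The cycle of $x$ through a point is as long as the cycle of $x_i$ through its $i$-th entry, and the same holds for $y$. So $x_i$ moves at least $N_1$ points and $y_i$ at least $N_2$. Hence $N_1+N_2\le m$, a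 contradiction.

Therefore $\widehat Z$ contains only monomials $s^ax_1^{n-a}$ and $s^ax_2^{n-a}$. An element with all cycle lengths in $\{1,N_2\}$ has $a_0\equiv n=m^t\equiv1\pmod{N_2}$, so $a_0\ge1$. The element $(h,\dots,h)\in\mathrm{Alt}(m)^t\le G$ has exactly one fixed point, and all its other cycles have length $N_2$. The element $(c,\dots,c)\in G$ has all cycles of length $N_1$. Take $w(x_1)=1/n$ and $w(x_2)=1/(n-1)$. Then $s^ax_1^{n-a}$ has weight at most $1$, with equality iff $a=0$, and $s^ax_2^{n-a}$ with $1\le a<n$ has weight at most $1$, with equality iff $a=1$. So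
$$T=a\,x_1^n+b\,s\,x_2^{n-1},\qquad a,b>0,$$
which is irreducible over $\mathbb C$ by Lemma 3. By Lemma 1, so is $Z(G)$. This proves Theorems A and B for non-affine groups.

## 7. The top form of an affine group

Now let $G=V\rtimes H$ be primitive, $V=\mathbb F_p^d$, $n=p^d$, so that $H$ is irreducible on $V$. There may be only two primes, and then pure classes can lead to a binomial whose exponents share a factor $p$, as in degree $27$. The remedy is not to discard the mixed elements: the lengths divisible by $p$ and by another prime get a class of their own, and linear algebra controls how the fixed spaces of the two parts meet.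

**Step 1: the case $H=1$.** Here irreducibility of $V$ forces $d=1$, and $|G|Z(G)=s_1^p+(p-1)s_p$ is linear in $s_p$ with a non-zero constant coefficient, so it is irreducible over $\mathbb C$. From now on $H\ne1$.

**Step 2: elements of order prime to $p$.** We need non-trivial ones. If $H$ were a $p$-group, the number of its fixed vectors would be divisible by $p$, so $C_V(H)$ would be non-zero. It is proper since $H\ne1$ acts faithfully. This contradicts irreducibility. So $H$ has non-trivial $p'$-elements, that is, elements of order prime to $p$.

**Step 3: classes and fixed spaces.** We express the exponents of (2) by fixed-point sets. Let class 1 consist of the lengths $p^i$, $i\ge1$; class 2 of the lengths $>1$ prime to $p$; class 3 of all other lengths $>1$. Every $g$ now contributes. With $E=\mathrm{Fix}(g_p)$ and $F=\mathrm{Fix}(g_{p'})$ the product rule gives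
$$a_0=|E\cap F|,\quad a_1=|F\setminus E|,\quad a_2=|E\setminus F|,\quad a_3=n-|E\cup F|. \tag{5}$$
$E$ and $F$ are empty or affine subspaces. If $g_{p'}$ leaves an affine subspace $U$ invariant, it has a fixed point in $U$: the barycenter of an orbit in $U$, which makes sense because the orbit length is prime to $p$. With $U=V$ we get $F\ne\emptyset$; put $|F|=p^{f'}$. If $E\neq\emptyset$, then $g_{p'}$, which commutes with $g_p$, preserves $E$, so $E\cap F\ne\emptyset$. Also, since every $p'$-element has a fixed point, a translation conjugates it into $H$.

**Step 4: weights.** We choose them so that both the elements with $E=\emptyset$ and suitable $p'$-elements reach the top. Let $f$ be the minimum of $\dim\mathrm{Fix}(k)$ over all $p'$-elements $k\in G$. By Step 2, $f<d$. Take $w(s)=0$, $w(x_1)=w(x_3)=1/n$, $w(x_2)=1/(n-p^f)$. The monomial of $g$ has weight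
$$w(g)=\frac{n-(a_0+a_2)}n+\frac{a_2}{n-p^f}.$$

If $E=\emptyset$, then $a_0=a_2=0$, so $w(g)=1$, and the monomial is $x_1^{p^{f'}}x_3^{n-p^{f'}}$ with $f\le f'\le d$.

If $E\ne\emptyset$, let $|E|=p^e$ and let $E_0,F_0$ be the direction spaces of $E,F$. As $E\cap F\ne\emptyset$,
$$\dim(E\cap F)=e+f'-\dim(E_0+F_0)\ge e+f'-d\ge e+f-d, \tag{6}$$
so $a_0\ge p^{e+f}/n$. Since $a_0+a_2=p^e$,
$$w(g)-1=-\frac{p^e}n+\frac{p^e-a_0}{n-p^f}=\frac{p^{e+f}-n\,a_0}{n(n-p^f)}\le0. \tag{7}$$
Equality holds iff $a_0=p^j$ with $j=e+f-d$. Then (6) is an equality throughout, so $f'=f$, and $0\le j\le f$. Put $M=p^{d-f}-1\ge1$. By (5), in the equality case,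
$$a_1=p^f-p^j,\qquad a_2=p^e-p^j=p^jM,\qquad a_3=n-p^f-p^e+p^j=(p^f-p^j)M .$$
With $\alpha=s\,x_2^M$ and $\beta=x_1x_3^M$ the monomial of $g$ is $\alpha^{p^j}\beta^{p^f-p^j}$.

**Step 5: the top form.** We collect the terms and see which coefficients are positive. The maximal weight is $1$ and
$$T=\sum_{i=f}^dA_i\,x_1^{p^i}x_3^{n-p^i}+\sum_{j=0}^fC_j\,\alpha^{p^j}\beta^{p^f-p^j},\qquad A_i,C_j\ge0. \tag{8}$$
Here $A_i$ counts the $g$ with $E=\emptyset$, $|F|=p^i$, and $C_j$ counts those with $E\ne\emptyset$, equality in (7), and $e=j+d-f$. We have $A_d>0$ because of the non-zero translations. We have $C_f>0$: a $p'$-element with $f'=f$ has $g_p=1$, $e=d$ and $a_0=p^f$. Finally, if $f\ge1$, then $A_f>0$. Indeed, by Step 3 there is a $p'$-element $k\in H$ with $\dim C_V(k)=f$; take $0\ne v\in C_V(k)$. The translation by $v$ commutes with $k$, so their product has this translation, which is fixed-point-free, as its $p$-part and $k$ as its $p'$-part.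

**Step 6: the case $f=0$.** Now $M=n-1$ and (8) reads $T=A(x_1,x_3)+C_0\,s\,x_2^{n-1}$ with $A\ne0\ne C_0$. By Lemmas 3 and 1, $Z(G)$ is irreducible over $\mathbb C$. This is the degree $9$ example in general form.

**The degree 27 group again.** There the non-trivial $3'$-elements are the $27$ involutions, so $f=1$, and $M=8$. Collapsing (1) gives
$$\widehat Z=s^{27}+170x_1^{27}+72s^3x_1^{24}+27s^3x_2^{24}+54x_1^3x_3^{24},$$
$$T=170x_1^{27}+54x_1^3x_3^{24}+27\alpha^3,\qquad\alpha=s\,x_2^8 .$$
So $A_3=170$, $A_2=0$, $A_1=54$, $C_1=27$, $C_0=0$. The mixed elements of order $6$ supply the term that was missing in Section 4. As a polynomial in $s$, $T$ is $27x_2^{24}s^3+2x_1^3(85x_1^{24}+27x_3^{24})$. The last factor is squarefree and prime to $x_1$, and the two coefficients are coprime. So Eisenstein shows that $T$ is irreducible over $\mathbb C$. In general more than one $C_j$ may be non-zero, and we need another argument.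

## 8. A two-variable polynomial, the place at infinity, and Vahlen–Capelli

It remains to treat $f\ge1$. Put $q=p^f$, and let $K$ be $\mathbb Q$ or $\mathbb C$. The argument uses $K=\mathbb Q$ only at the place marked $(*)$.

**Step 1: two variables suffice.** The monomials of $T$ span few directions; we change coordinates accordingly. Put
$$\gamma=\alpha/\beta=s\,x_2^Mx_1^{-1}x_3^{-M},\qquad\rho=x_1/x_3 .$$
Since $x_1=\rho x_3$ and $s=\gamma x_1x_3^Mx_2^{-M}$, the Laurent polynomial rings over $K$ in $s,x_1,x_2,x_3$ and in $\gamma,\rho,x_2,x_3$ coincide. As $Mq=n-q$, we have $\beta^q=x_1^qx_3^{n-q}=x_3^n\rho^q$. Hence $T=x_3^n\rho^q\,\Phi$ with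
$$\Phi(\gamma,\rho)=W(\gamma)+\sum_{i=f+1}^dA_i\,\rho^{p^i-q},\qquad W(\gamma)=A_f+\sum_{j=0}^fC_j\gamma^{p^j}. \tag{9}$$
Here $W(0)=A_f\ne0$, and $W$ has degree $q$ and leading coefficient $C_f>0$. In degree $27$: $W=54+27\gamma^3$ and $\Phi=W+170\rho^{24}$.

*If $\Phi$ is irreducible in $K[\gamma,\rho]$, then $T$ is irreducible over $K$.* Indeed $\Phi$ is then a prime of $K[\gamma,\rho]$. It is divisible neither by $\gamma$, as $\Phi(0,\rho)\ne0$, nor by $\rho$, as $\Phi(\gamma,0)=W\ne0$. So it stays prime in $K[\gamma^{\pm1},\rho^{\pm1}]$, and also after adjoining $x_2^{\pm1},x_3^{\pm1}$. As $x_3^n\rho^q$ is a unit there, $T$ is a prime of the Laurent ring. If $T=PQ$ with polynomials $P,Q$ in $s,x_1,x_2,x_3$, one of them is a unit of the Laurent ring, that is, a scalar times a monomial. But $T$ is divisible by no variable, since it contains $x_1^n$ and $\alpha^q=s^qx_2^{Mq}$ with coefficients $A_d,C_f>0$. So this factor is constant.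

**Step 2: one variable over a function field.** We pass to $K(\gamma)$ and separate off a power of $\rho$. The leading coefficient of $\Phi$ in $\rho$ is the constant $A_d$ (recall $d>f$), so by Gauss it suffices that $\Phi$ is irreducible in $K(\gamma)[\rho]$. Put
$$\kappa=q(p-1),\qquad e_i=\frac{p^{i-f}-1}{p-1},\qquad E_*=e_d=1+p+\dots+p^{d-f-1}\equiv1\pmod p .$$
Then $\kappa e_i=p^i-q$, so
$$\Phi=\Psi(\rho^\kappa),\qquad\Psi(\sigma)=W(\gamma)+\sum_{i=f+1}^dA_i\sigma^{e_i},\qquad\deg_\sigma\Psi=E_* .$$

**Step 3: $\Psi$ is irreducible over $K(\gamma)$.** This is seen at the place $\gamma=\infty$. Let $\sigma_0$ be a root of $\Psi$, $L=K(\gamma)(\sigma_0)$, and let $v$ be an extension to $L$ of the valuation $-\deg_\gamma$ of $K(\gamma)$. Non-zero constants have value $0$, and $v(W)=-q<0$. In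
$$\sum_{i>f}A_i\sigma_0^{e_i}=-W$$
the left side would have value $\ge0$ if $v(\sigma_0)\ge0$; so $v(\sigma_0)<0$. Then $A_d\sigma_0^{E_*}$ has strictly smaller value than every other non-zero term on the left. Hence $E_*v(\sigma_0)=-q$ and $v(\sigma_0)=-q/E_*$.

Since $q$ is a power of $p$ and $E_*\equiv1\pmod p$, $\gcd(q,E_*)=1$. For $0\le k<E_*$ the numbers $-kq/E_*$ are therefore distinct modulo $\mathbb Z$. In a linear combination $\sum_{k<E_*}b_k\sigma_0^k$ with $b_k\in K(\gamma)$ not all $0$, the non-zero terms have values in distinct cosets of $\mathbb Z$, hence distinct values, so the sum is not $0$. Thus $1,\sigma_0,\dots,\sigma_0^{E_*-1}$ are linearly independent over $K(\gamma)$, and $[L:K(\gamma)]\ge E_*=\deg\Psi$. So $\Psi$ is irreducible.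

**Step 4: what remains, and the norm of $\sigma_0$.** We reduce to a binomial over $L$. *It suffices that $X^\kappa-\sigma_0$ is irreducible over $L$.* For then a root $\rho_0$ of it has degree $\kappa E_*=\deg_\rho\Phi$ over $K(\gamma)$ (note that $\sigma_0=\rho_0^\kappa\in K(\gamma)(\rho_0)$), and $\Phi(\rho_0)=\Psi(\sigma_0)=0$; so $\Phi$ is irreducible. Note $\sigma_0\ne0$, as $W\ne0$. The minimal polynomial of $\sigma_0$ is $\Psi/A_d$, so
$$N_{L/K(\gamma)}(\sigma_0)=(-1)^{E_*}\,W/A_d. \tag{10}$$

**Lemma 5.** If $t\ge3$, then $W\ne cG^t$ for every constant $c$ and every rational function $G$, even over $\mathbb C$.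

*Proof.* Suppose $W=cG^t$. As $W$ is a polynomial, so is $G$ (write $G$ in lowest terms), and $\deg G=q/t$. Now $G^{t-1}$ divides $W$ and $W'=ctG^{t-1}G'$, hence also
$$qW-\gamma W'=qA_f+\sum_{j<f}(q-p^j)C_j\gamma^{p^j}, \tag{11}$$
where the term $j=f$ has disappeared. This is non-zero, since $qA_f\ne0$, and of degree at most $p^{f-1}=q/p\le q/2$. But $\deg G^{t-1}=q(t-1)/t\ge2q/3$, a contradiction. $\square$

**Step 5: the conditions of (VC).** We check that $\sigma_0$ violates none of them. The primes dividing $\kappa=p^f(p-1)$ are $p$ and those dividing $p-1$.

* Let $\sigma_0=\eta^\ell$ with $\eta\in L$ and $\ell\mid p-1$ prime. Taking norms, by (10) $W$ is a constant times an $\ell$-th power in $K(\gamma)$, so $\ell\mid\deg W=p^f$, a contradiction.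
* Let $\sigma_0=\eta^p$ with $p$ odd. Taking norms, $W=cG^p$, contradicting Lemma 5.
* $(*)$ Let $\sigma_0=\eta^2$ with $p=2$, and let $K=\mathbb Q$. Here $E_*=2^{d-f}-1$ is odd, so by (10) $-W/A_d$ is a square in $\mathbb Q(\gamma)$. Its leading coefficient $-C_f/A_d$ would be a square in $\mathbb Q$; but it is negative, a contradiction.
* Let $4\mid\kappa$ and $\sigma_0=-4\eta^4$. Taking norms, $W=cG^4$, contradicting Lemma 5.

By (VC), $X^\kappa-\sigma_0$ is irreducible over $L$. So $\Phi$, hence $T$, is irreducible over $\mathbb Q$, and by Lemma 1 so is $Z(G)$. With Section 6, this proves **Theorem A**. $\blacksquare$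

For $K=\mathbb C$ everything except $(*)$ is valid. So for $p$ odd, $Z(G)$ is irreducible over $\mathbb C$. For $p=2$, taking norms in $\sigma_0=\eta^2$ gives $W=cG^2$ with $c$ constant and $G\in\mathbb C(\gamma)$. Hence:
$$\text{for }p=2,\ Z(G)\text{ is irreducible over }\mathbb C\text{ as soon as }W\ne cG^2\text{ for all }c\in\mathbb C,\ G\in\mathbb C(\gamma). \tag{12}$$
For $f=1$, $p=2$ one has $W=A_1+C_0\gamma+C_1\gamma^2$, which is a constant times a square exactly when $C_0^2=4A_1C_1$. The proof of Lemma 5 breaks down for $t=2$, $p=2$: $G$ has degree $q/2$, and (11) may have degree exactly $q/2$, because of $C_{f-1}$. So we want to know when $C_{f-1}=0$.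

## 9. Affine groups in characteristic two over $\mathbb C$, and transvections

By Sections 6–8, for Theorem B there remain the affine $G=V\rtimes H$ with $p=2$, $H\ne1$ and $f\ge1$.

**Definition (transvection).** A *transvection* in $GL(V)$ is an element $\tau\ne1$ that fixes every vector of some hyperplane $U$ and satisfies $(\tau-1)V\subseteq U$. Over $\mathbb F_2$ every $\tau\ne1$ fixing a hyperplane $U$ pointwise is a transvection: the complement of $U$ is the single coset $v+U$, so $\tau v\in v+U$. Then $(\tau-1)V$ has dimension $1$ and $(\tau-1)^2=0$, so $\tau^2=1$. An example is $\begin{pmatrix}1&1\\0&1\end{pmatrix}\in GL_2(2)$.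

**Step 1: $|G|$ has at least three prime divisors.** Here the three-prime method of Section 6 works. Take $r_1=2$ (the non-zero translations are fixed-point-free) and two odd primes $r_2,r_3$ dividing $|G|$; class $j$ consists of the powers of $r_j$. Suppose all cycle lengths of $g$ are $1$ or powers of the $r_j$, but the order of $g$ is divisible by two primes. Let $r$ be an odd prime dividing the order, $y\ne1$ the $r$-part and $x\ne1$ the $r'$-part of $g$. By the product rule every point is fixed by $x$ or by $y$, that is, $V=\mathrm{Fix}(x)\cup\mathrm{Fix}(y)$. The set $\mathrm{Fix}(x)$ is empty or a proper affine subspace, so $|\mathrm{Fix}(x)|\le2^{d-1}$. The element $y$ has odd order, so it is conjugate into $H$, and it is not a transvection. Hence it fixes no hyperplane pointwise, and $|\mathrm{Fix}(y)|\le2^{d-2}$. As $2^{d-1}+2^{d-2}<2^d$, this is a contradiction. So every element that contributes to $\widehat Z$ is $1$ or of prime power order. Then (3) and (4) hold exactly as in Section 6, with $f_1=0$ because of the translations. By Lemmas 2 and 1, $Z(G)$ is irreducible over $\mathbb C$.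

**Step 2: $|G|$ has exactly two prime divisors, $2$ and $r$.** (There are at least two, as $H$ is not a $2$-group.) This is where we need to exclude transvections.

We recall: $O_r(H)$ is the largest normal $r$-subgroup of $H$; the Fitting subgroup is the direct product of the $O_r(H)$ over all primes $r$; in a solvable group it contains its own centralizer. For a linear map $g$ write $[V,g]=(g-1)V$.

**Lemma 6.** If an irreducible $\{2,r\}$-group $H\le GL_d(2)$ ($r$ an odd prime) contains a transvection $\tau$, then it contains an element of odd order without non-zero fixed vectors.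

For example, $GL_2(2)\cong\mathrm{Sym}(3)$ contains transvections, and its elements of order $3$ have no non-zero fixed vector.

*Proof.*

*(i) The structure of $H$.* $H$ is solvable by (Bu). As $O_2(H)$ is a $2$-group acting on a vector space over $\mathbb F_2$, $C_V(O_2(H))\ne0$. It is $H$-invariant, hence equal to $V$, so $O_2(H)=1$. So the Fitting subgroup of $H$ is $R=O_r(H)$, and $C_H(R)\le R$.

*(ii) An element of order $3$ that moves little.* We use $\tau$ to produce an element $z\in R$ with $\dim[V,z]=2$. As $\tau$ has order $2$, $\tau\notin R$, so $\tau$ does not centralize $R$. Hence there is $x\in R$ with $z=[\tau,x]=\tau^{-1}x^{-1}\tau x=\tau\tau^x\ne1$. As $R$ is normal, $z\in R$. For $v\in V$ put $u=\tau^xv-v\in[V,\tau^x]$. Then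
$$zv-v=\tau u+(\tau v-v)=u+(\tau u-u)+(\tau v-v)\in[V,\tau^x]+[V,\tau].$$
So $\dim[V,z]\le2$. As $z$ has odd order, $V=C_V(z)\oplus[V,z]$, and $z\ne1$ acts faithfully on $[V,z]$. Since $GL_1(2)=1$ and $GL_2(2)\cong\mathrm{Sym}(3)$, we get $\dim[V,z]=2$, and $z$ has order $3$. Over $\mathbb F_2$, $X^3-1=(X-1)(X^2+X+1)$ with $X^2+X+1$ irreducible. So every $\langle z\rangle$-module over $\mathbb F_2$ without non-zero fixed vectors is a sum of $2$-dimensional simple modules and has even dimension. The same is true for every conjugate of $z$.

*(iii) Decomposing $V$.* We sort the conjugates of $z$ by where they act. Let $K=\langle z^H\rangle\le R$ be the subgroup generated by all conjugates of $z$ in $H$; it is an $r$-group, normal in $H$. Then $C_V(K)$ is $H$-invariant and proper, so $C_V(K)=0$. By Maschke $V=X_1\oplus\dots\oplus X_l$ with each $X_i$ irreducible for $K$. For a conjugate $z'$ of $z$, $[V,z']=\bigoplus_i[X_i,z']$ has dimension $2$. Each summand contains no non-zero fixed vector of $z'$, so it has even dimension. So exactly one summand is non-zero: $z'$ is non-trivial on exactly one $X_i$.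

*(iv) Building the element.* Let $K_i$ be generated by the conjugates of $z$ that are non-trivial on $X_i$. By (iii) $K_i$ is trivial on $X_j$ for $j\ne i$, hence faithful on $X_i$. The conjugates outside $K_i$ are trivial on $X_i$, so $K$ and $K_i$ induce the same group on $X_i$. Thus $X_i$ is an irreducible $K_i$-module, and $K_i$ acts non-trivially on it since $C_V(K)=0$. So $K_i$ is a non-trivial $r$-group, and we can choose $1\ne c_i\in Z(K_i)$ (here $Z(K_i)$ is the center). As $c_i$ is central, $C_{X_i}(c_i)$ is a $K_i$-submodule. It is not $X_i$, because $K_i$ is faithful on $X_i$; hence it is $0$. Put $c=\prod_ic_i\in R$. It has odd order and acts on $X_i$ as $c_i$. A vector fixed by $c$ has all its components fixed, so $C_V(c)=0$. $\square$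

**Step 3: $C_{f-1}=0$.** We apply Lemma 6 in the situation of Step 2. $H$ is an irreducible $\{2,r\}$-group. Since $f\ge1$, every element of odd order in $H$ has a non-zero fixed vector. By Lemma 6, $H$ contains no transvection. Suppose $g$ is counted in $C_{f-1}$. Then $j=f-1=e+f-d$, so $e=d-1$: the set of fixed points of $g_2$ is exactly an affine hyperplane. Conjugating $g_2$ by a translation so that it fixes $0$, we get an element of $H$, not $1$, that fixes a hyperplane pointwise, that is, a transvection. This is a contradiction. Hence $C_{f-1}=0$.

**Step 4: $W$ is not a constant times a square.** By (12) this finishes the proof. Suppose $W=cG^2$ with $G\in\mathbb C(\gamma)$. Then $G$ is a polynomial of degree $q/2$ which divides $W$ and $W'$. By (11) and Step 3 it divides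
$$qW-\gamma W'=qA_f+\sum_{j\le f-2}(q-2^j)C_j\gamma^{2^j}.$$
This is non-zero, since $qA_f\ne0$, and its degree is at most $q/4<q/2$ (for $f=1$ the sum is empty and the degree is $0$). This is a contradiction. So $T$, and by Lemma 1 $Z(G)$, is irreducible over $\mathbb C$. This proves **Theorem B**. $\blacksquare$
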